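\title{Refinement of isomorphisms between directly indecomposable powers of lattices}

\begin{abstract}
For posets $E$ and $X$, let $E^X$ be the poset of order-preserving maps from $X$ to $E$. We prove that every isomorphism $A^C\cong B^D$ in which $A^C$ is a directly indecomposable lattice has a refinement: there are posets $E,X,Y,Z$ with $A\cong E^X$, $B\cong E^Y$, $C\cong Y\times Z$ and $D\cong X\times Z$. This answers Problem 12.1(iii) of J\'onsson and McKenzie. The given isomorphism is itself the natural one $(E^X)^{Y\times Z}\cong(E^Y)^{X\times Z}$, and the quadruple inducing it is unique up to isomorphism. The proof passes from $A^C$ to a Boolean algebra of complemented congruences, whose Stone space carries two dense product grids, and compares the two grids. An example shows that indecomposability cannot be dropped.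
\end{abstract}

\section{Introduction}\label{sec:intro}

For posets $E$ and $X$, let $E^X$ be the set of order-preserving maps $f\colon X\to E$, ordered pointwise: $f\le g$ if and only if $f(x)\le g(x)$ in $E$ for all $x\in X$. Products of posets carry the coordinatewise order. A map of several variables is order-preserving exactly when it is order-preserving in each variable separately, so for all posets $E,X,Y,Z$
\begin{equation}\label{eq:exp}
(E^X)^{Y\times Z}\;\cong\;E^{X\times Y\times Z}\;\cong\;(E^Y)^{X\times Z},
\end{equation}
where $F\in E^{X\times Y\times Z}$ corresponds to $(y,z)\mapsto F(-,y,z)$ on the left and to $(x,z)\mapsto F(x,-,z)$ on the right. Every quadruple $E,X,Y,Z$ thus produces an isomorphism between two powers, and one asks whether this accounts for all such isomorphisms. Given posets $A,B,C,D$ with $A^C\cong B^D$, a \emph{refinement} is a quadruple of posets $E,X,Y,Z$ with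
\[
A\cong E^X,\qquad B\cong E^Y,\qquad C\cong Y\times Z,\qquad D\cong X\times Z .
\]

For numbers the analogous statement is true. Let $a,b\ge2$ and $c,d\ge1$ be integers with $a^c=b^d$. Put $z=\gcd(c,d)$, $c=yz$, $d=xz$. Then $a^y=b^x$ with $x,y$ coprime, so the exponents of a prime in $a$ and in $b$ are $kx$ and $ky$ for one and the same $k$; hence $a=e^x$ and $b=e^y$ for some $e$. For posets this argument has nothing to hold on to: an infinite poset may satisfy $C\cong\mathbf 2\times C$, where $\mathbf 2$ is the two-element chain. There is also a visible obstruction. Since $(A_1\times A_2)^C\cong A_1^C\times A_2^C$, two unrelated isomorphisms $A_1^C\cong B_1^D$ and $A_2^C\cong B_2^D$ multiply to an isomorphism $(A_1\times A_2)^C\cong(B_1\times B_2)^D$, and there is no reason for a single quadruple to refine the product; in Example~\ref{ex:sharp} none does. A lattice is \emph{directly indecomposable} if it has more than one element and is not isomorphic to a direct product of two lattices each having more than one element. This property removes the obstruction just described, and one is led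 to the following question, which is Problem 12.1(iii) of J\'onsson and McKenzie; we take it from \cite{gelfand}.

\begin{quote}
\emph{Let $A,B,C,D$ be posets such that $A^C\cong B^D$ and $A^C$ is a directly indecomposable lattice. Must there be a refinement?}
\end{quote}

The answer is yes, and the refinement explains the given isomorphism, not only the existence of some isomorphism.

\begin{theorem}\label{thm:main}
Let $A,B,C,D$ be posets and $\Phi\colon A^C\to B^D$ an isomorphism, where $A^C$ is a directly indecomposable lattice. Then there are posets $E,X,Y,Z$ and isomorphisms $\mu\colon A\to E^X$, $\nu\colon B\to E^Y$, $C\cong Y\times Z$, $D\cong X\times Z$. They can be chosen so that, after identifying $C=Y\times Z$ and $D=X\times Z$,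
\begin{equation}\label{eq:natural}
\mu\bigl(f(y,z)\bigr)(x)=\nu\bigl(\Phi(f)(x,z)\bigr)(y)\qquad(f\in A^C,\ x\in X,\ y\in Y,\ z\in Z).
\end{equation}
\end{theorem}

Condition \eqref{eq:natural} says that $\Phi$ becomes the isomorphism \eqref{eq:exp}: both sides are the value $F(x,y,z)$ of the map $F\in E^{X\times Y\times Z}$ that corresponds to $f$.

\begin{theorem}\label{thm:unique}
In Theorem~\ref{thm:main}, the posets $E,X,Y,Z$ subject to \eqref{eq:natural} are determined by $\Phi$ up to isomorphism.
\end{theorem}

We prove Theorem~\ref{thm:unique} first, in Section~\ref{sec:unique}, because its proof is short and shows which objects the existence proof has to find. Section~\ref{sec:model} explains the idea of the existence proof in a finite case and lays out the plan, which Sections \ref{sec:regions}--\ref{sec:E} carry out. Section~\ref{sec:scope} describes the hypothesis in terms of $A$ and $C$, treats finite products of directly indecomposable lattices, and gives the example mentioned above. The axiom of choice is used, through Stone spaces.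

\section{Lattices of order-preserving maps}\label{sec:prelim}

Lattices are nonempty; they are not assumed to be bounded or distributive. We write $\mathbf 1,\mathbf 2,\mathbf 3$ for the chains with one, two and three elements, and ${\uparrow}j$, ${\downarrow}j$ for the sets of elements above and below an element $j$ of a poset. An \emph{up-set} is a subset $U$ with ${\uparrow}j\subseteq U$ for all $j\in U$. A \emph{fence} is a finite sequence whose consecutive terms are comparable, and a poset is \emph{connected} if any two of its elements are joined by a fence. The image of a connected poset under an order-preserving surjection is connected. The basic way of making new order-preserving maps is to glue along an up-set.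

\begin{lemma}[Gluing]\label{lem:glue}
Let $N,J$ be posets, $U\subseteq J$ an up-set and $f\le g$ in $N^J$. The map $h$ that equals $g$ on $U$ and $f$ on $J\setminus U$ belongs to $N^J$.
\end{lemma}

\begin{proof}
Let $j\le j'$. If both or neither lie in $U$, then $h(j)\le h(j')$ because $g$ and $f$ preserve order. Otherwise $j\notin U$, $j'\in U$, and $h(j)=f(j)\le f(j')\le g(j')=h(j')$.
\end{proof}

\begin{lemma}\label{lem:first}
Let $N,J$ be posets with $J\ne\emptyset$, and suppose that $N^J$ is a lattice. Then $N$ is a lattice, joins and meets in $N^J$ are pointwise, and each evaluation $f\mapsto f(j)$ is a surjective lattice homomorphism. If $|N|\ge2$ and $J$ is not connected, then $N^J$ is not directly indecomposable.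
\end{lemma}

\begin{proof}
For $a\in N$ let $\bar a$ be the constant map with value $a$. Given $a,b\in N$, let $f=\bar a\vee\bar b$ in $N^J$ and fix $j$. Then $f(j)$ is an upper bound of $a$ and $b$, and if $n\ge a,b$, then $\bar n\ge f$, so $n\ge f(j)$. Thus $a\vee b=f(j)$ exists, and dually so does $a\wedge b$. The pointwise join and meet of two order-preserving maps preserve order, so they are the join and meet in $N^J$; the constant maps give surjectivity. If $J$ is not connected, let $J_1$ be the set of elements joined by a fence to a fixed element and $J_2=J\setminus J_1\ne\emptyset$. No element of $J_1$ is comparable to an element of $J_2$, so $N^J\cong N^{J_1}\times N^{J_2}$, and each factor contains at least two constant maps.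
\end{proof}

\subsection*{Congruences}
A \emph{congruence} of a lattice $M$ is an equivalence relation $\theta$ such that $f\,\theta\,g$ implies $f\vee h\;\theta\;g\vee h$ and $f\wedge h\;\theta\;g\wedge h$; these are the kernels of lattice homomorphisms. Under inclusion the congruences form a lattice $\operatorname{Con}M$ with least element $\Delta$ (equality) and greatest element $\nabla$ (all pairs). Any intersection of congruences is a congruence, and $\theta\vee\psi$ is the transitive closure of $\theta\cup\psi$. We use three standard facts.
\begin{itemize}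
\item A congruence that contains all pairs $(f,g)$ with $f\le g$ is $\nabla$, since it relates both $f$ and $g$ to $f\wedge g$.
\item For $\alpha\in\operatorname{Con}M$, the congruences of $M/\alpha$ correspond, preserving order, to the congruences of $M$ that contain $\alpha$.
\item $\operatorname{Con}M$ is a distributive lattice (the Funayama--Nakayama theorem).
\end{itemize}
Recall also that in a bounded distributive lattice complements are unique when they exist, and the complemented elements form a sublattice which is a Boolean algebra.

\subsection*{Standing notation}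
Up to the end of Section~\ref{sec:E}, $A,B,C,D,\Phi$ are as in Theorem~\ref{thm:main} unless we say otherwise, and $L=A^C$. Since $|L|>1$, we have $C\ne\emptyset$ and $|A|\ge2$. By Lemma~\ref{lem:first}, $A$ is a lattice and $C$ is connected. As $B^D\cong L$, likewise $B$ is a lattice with $|B|\ge2$ and $D$ is nonempty and connected.

We use $\Phi$ to give each $f\in L$ a second family of values, $f[d]=\Phi(f)(d)\in B$ for $d\in D$, next to the values $f(c)\in A$ for $c\in C$. For $a\in A$ and $b\in B$, let $\bar a,\tilde b\in L$ be the elements with $\bar a(c)=a$ for all $c$ and $\tilde b[d]=b$ for all $d$. Let $\alpha_c$ and $\beta_d$ be the kernels of $f\mapsto f(c)$ and $f\mapsto f[d]$, and put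
\[
\Gamma=\{(c,d)\in C\times D:\ \alpha_c\vee\beta_d\ne\nabla\}.
\]
The hypotheses are symmetric under the exchange $(A,C,\Phi)\leftrightarrow(B,D,\Phi^{-1})$, which keeps $L$ (up to $\Phi$) and $\Gamma$ (up to the order of coordinates). Every statement proved under the hypotheses therefore has a mirror image; the word ``symmetrically'' always refers to this exchange.

\section{What a refinement must be}\label{sec:unique}

The quotient $L/(\alpha_c\vee\beta_d)$ records what the value $f(c)$ and the value $f[d]$ have in common. If a refinement inducing $\Phi$ exists, this is easy to compute: $f(y,z)$ knows $F$ on the line $X\times\{y\}\times\{z\}$, $f[(x,z')]$ knows $F$ on the line $\{x\}\times Y\times\{z'\}$, and the two lines meet in one point or in none.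

\begin{lemma}\label{lem:lines}
Let $E,X,Y,Z,\mu,\nu$ be as in Theorem~\ref{thm:main}, with \eqref{eq:natural}. Then $E$ is a lattice with $|E|\ge2$. Identify $f\in L$ with the map $(x,y,z)\mapsto\mu(f(y,z))(x)$ in $E^{X\times Y\times Z}$, and let $c=(y,z)$, $d=(x,z')$. If $z\ne z'$, then $\alpha_c\vee\beta_d=\nabla$. If $z=z'$, then $\alpha_c\vee\beta_d$ is the kernel of the evaluation $L\to E$ at $(x,y,z)$.
\end{lemma}

\begin{proof}
The posets $X,Y,Z$ are nonempty because $C$ and $D$ are. As $E^X\cong A$ is a lattice with at least two elements, $|E|\ge2$, and $E$ is a lattice by Lemma~\ref{lem:first}. By \eqref{eq:natural}, $f\,\alpha_c\,g$ means that $f,g$ agree on $X\times\{y\}\times\{z\}$, and $f\,\beta_d\,g$ means that they agree on $\{x\}\times Y\times\{z'\}$.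

Let $z\ne z'$ and $f\le g$. If $z\not\ge z'$, let $h$ equal $g$ where the third coordinate is $\ge z'$ and $f$ elsewhere. Then $h\in L$ by Lemma~\ref{lem:glue}, and $f\,\alpha_c\,h\,\beta_d\,g$. Otherwise $z'\not\ge z$; let $h$ equal $g$ where the third coordinate is $\ge z$ and $f$ elsewhere, and then $f\,\beta_d\,h\,\alpha_c\,g$. So $\alpha_c\vee\beta_d$ contains all pairs $f\le g$.

Let $z=z'$. Both lines contain $(x,y,z)$, so $\alpha_c\vee\beta_d$ lies in the kernel of evaluation at this point. Conversely let $f,g$ agree at $(x,y,z)$. Then $f\wedge g$ has the same value there, so we may assume $f\le g$. Let $h_1$ equal $g$ where the first coordinate is $\not\le x$ and $f$ elsewhere, and let $h_2$ equal $g$ where the first coordinate is $\not<x$ and $f$ elsewhere. Both are glued along up-sets. Where the first coordinate is $x$ we have $h_1=f$ and $h_2=g$, and everywhere else $h_1=h_2$. Hence $f\,\beta_d\,h_1$ and $h_2\,\beta_d\,g$, while $h_1$ and $h_2$ agree on $X\times\{y\}\times\{z\}$ because $f(x,y,z)=g(x,y,z)$. So $f\,\beta_d\,h_1\,\alpha_c\,h_2\,\beta_d\,g$.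
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unique}]
By Lemma~\ref{lem:lines}, $\Gamma$ is the set of pairs $(c,d)$ with equal $Z$-coordinates, and $E\cong L/(\alpha_c\vee\beta_d)$ for every $(c,d)\in\Gamma$. For $c=(y,z)$, the set $\{d:(c,d)\in\Gamma\}=X\times\{z\}$, with the order induced from $D$, is isomorphic to $X$; for $d=(x,z)$, the set $\{c:(c,d)\in\Gamma\}=Y\times\{z\}$ is isomorphic to $Y$. Two elements of $C$ have the same $\Gamma$-neighbors exactly when their $Z$-coordinates agree, because $X\neq\emptyset$. So $Z$ is the set of classes $Y\times\{z\}$ of this equivalence, and $z\le z'$ holds exactly when some member of the first class is below some member of the second. All these descriptions refer only to $L$, $\alpha_c$, $\beta_d$ and the orders of $C$ and $D$.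
\end{proof}

\begin{example}\label{ex:six}
Let $A=B=\mathbf 3=\{0<1<2\}$ and $C=D=\mathbf 2=\{0<1\}$. Write $f\in L=\mathbf 3^{\mathbf 2}$ as the word $f(0)f(1)$. Then $L$ has six elements, $00<01<02,\,11<12<22$, and $02,11$ is the only incomparable pair. The evaluation kernels have the classes
\[
\alpha_0\colon\ \{00,01,02\},\{11,12\},\{22\};\qquad \alpha_1\colon\ \{00\},\{01,11\},\{02,12,22\}.
\]
If $\Phi$ is the identity, then $\beta_i=\alpha_i$ and $\alpha_0\vee\alpha_1=\nabla$, so $\Gamma$ is the diagonal and the nontrivial quotients are $L/\alpha_i\cong\mathbf 3$. The refinement is $E=\mathbf 3$, $X=Y=\mathbf 1$, $Z=\mathbf 2$.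

Now let $\Phi$ exchange $02$ and $11$ and fix the rest. Then
\[
\beta_0\colon\ \{00,01,11\},\{02,12\},\{22\};\qquad \beta_1\colon\ \{00\},\{01,02\},\{11,12,22\},
\]
and each of the four joins $\alpha_i\vee\beta_j$ has two classes: $\alpha_0\vee\beta_0$ isolates $22$, $\alpha_1\vee\beta_1$ isolates $00$, $\alpha_0\vee\beta_1$ has the class $\{00,01,02\}$, and $\alpha_1\vee\beta_0$ has the class $\{00,01,11\}$. So $\Gamma=C\times D$, and the proof above predicts $E=X=Y=\mathbf 2$, $Z=\mathbf 1$. Indeed $\mathbf 3\cong\mathbf 2^{\mathbf 2}$ with $0,1,2$ corresponding to the value pairs $(0,0),(0,1),(1,1)$. Under $L\cong\mathbf 2^{\mathbf 2\times\mathbf 2}$, $F(i,j)=f(j)(i)$, the elements $11$ and $02$ become the projections $F(i,j)=i$ and $F(i,j)=j$, the other four elements are symmetric in $i,j$, and $\Phi$ is the transposition of $\mathbf 2\times\mathbf 2$.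

The same four posets thus have two different refinements: uniqueness holds only relative to $\Phi$ and \eqref{eq:natural}.
\end{example}

\section{The finite model and the plan of the proof}\label{sec:model}

To prove existence we must show that $\Gamma$ has the product shape found in Section~\ref{sec:unique}. This section, which serves only as a guide, shows the mechanism in a finite case.

Let $A=\mathbf 2^P$ and $B=\mathbf 2^Q$ with $P,Q,C,D$ finite and nonempty. For a finite poset $S$, the lattice $\mathbf 2^S$ is the lattice of up-sets of $S$. Its join-irreducible elements are the sets ${\uparrow}s$, and ${\uparrow}s\subseteq{\uparrow}s'$ if and only if $s\ge s'$; so $S$ can be read off from $\mathbf 2^S$. The isomorphism $\mathbf 2^{P\times C}\cong A^C\cong B^D\cong\mathbf 2^{Q\times D}$ therefore comes from an isomorphism $P\times C\cong Q\times D$. We obtain one poset $S$, connected by Lemma~\ref{lem:first}, whose points $t$ have two systems of coordinates, $(t_P,t_C)$ and $(t_Q,t_D)$. Each system gives \emph{moves}: $t\cdot c$ is the point with coordinates $t_P$ and $c$, and $t\cdot d$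 is the point with coordinates $t_Q$ and $d$. Moves are written from left to right.

Suppose for a moment that $S=W\times X\times Y\times Z$ with $P=W\times X$, $C=Y\times Z$, $Q=W\times Y$, $D=X\times Z$; this is a refinement with $E=\mathbf 2^W$. For $t=(w,x,y,z)$, $c=(y',z')$ and $d=(x',z'')$ we compute
\[
\begin{array}{ll}
t\cdot c=(w,x,y',z'), & t\cdot d\cdot c=(w,x',y',z'),\\[2pt]
t\cdot d=(w,x',y,z''), & t\cdot c\cdot d=(w,x',y',z''),
\end{array}
\]
and we read off three facts.
\begin{itemize}
\item[(a)] \emph{Exchange:} $(t\cdot d\cdot c)_Q=(w,y')=(t\cdot c)_Q$ and $(t\cdot c\cdot d)_P=(w,x')=(t\cdot d)_P$.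
\item[(b)] \emph{Constancy:} $(t\cdot d\cdot c)_D=(x',z')$ does not depend on $t$. It has the $X$-coordinate of $d$ and the $Z$-coordinate of $c$.
\item[(c)] \emph{Recovery:} $(t\cdot d)_P\ge(t\cdot\delta)_P$ holds exactly when the $X$-coordinate of $d$ is above that of $\delta$, whatever $t$ is; and $\Gamma$ is the set of pairs $(t_C,t_D)$.
\end{itemize}
In Example~\ref{ex:six}, $S=\mathbf 2\times\mathbf 2$ and $t=(i,j)$ has $t_P=i$, $t_C=j$. For the identity, $t_Q=i$ and $t_D=j$, so $t\cdot d\cdot c=(i,c)$ has $D$-coordinate $c$: nothing of $d$ survives, and $X=\mathbf 1$. For the transposition, $t_Q=j$ and $t_D=i$, so $t\cdot d\cdot c=(d,c)$ has $D$-coordinate $d$: nothing of $c$ enters, and $Z=\mathbf 1$.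

The left-hand sides in (a)--(c) make sense without a refinement, and the proof establishes these facts in the order given. Exchange follows from the order alone, when $C$ and $D$ are connected (Lemma~\ref{lem:exchange}). Here is how exchange produces constancy. Fix $c,d$. By (a), the points $s=t\cdot d\cdot c$ and $s'=t\cdot c\cdot d$ have the same $P$-coordinate and the same $Q$-coordinate. Reading the inequality $s\ge s'$ in both systems, we get
\[
s_D\ge d\iff s\ge s'\iff c\ge s'_C .
\]
Moves preserve order, so $U=\{t:(t\cdot d\cdot c)_D\ge d\}$ is an up-set of $S$. Its complement is $\{t:(t\cdot c\cdot d)_C\not\le c\}$, which is an up-set too. In a connected poset this forces $U=\emptyset$ or $U=S$. A lower bound in one system is an upper bound in the other, so its truth cannot depend on $t$.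

Three difficulties separate this model from Theorem~\ref{thm:main}.
\begin{enumerate}
\item $A$ and $B$ are arbitrary lattices. Section~\ref{sec:regions} attaches to each lattice $M$ a bounded distributive lattice $R(M)$ of congruences that behave like up-sets, with $R(N^J)\cong R(N)^J$. This is where the lattice hypothesis enters, through the distributivity of $\operatorname{Con}M$.
\item The posets may be infinite. Section~\ref{sec:stone} builds $S,P,Q$ as Stone spaces; then $P\times C$ and $Q\times D$ are only dense open subsets of $S$, and moves are only partially defined. Sections \ref{sec:moves} and \ref{sec:const} prove (a) and (b) on dense open sets, and Section~\ref{sec:CD} decomposes $C$ and $D$.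
\item $R(A)$ does not determine $A$; for instance $R(M)\cong\mathbf 2$ whenever $M$ has exactly two congruences. So $E$ has to be built from the quotients $L/(\alpha_c\vee\beta_d)$, which is done in Section~\ref{sec:E}.
\end{enumerate}
Direct indecomposability is used in two forms: as connectedness of $C$ and $D$, and as Lemma~\ref{lem:dichotomy}, which replaces the connectedness of $S$.

\section{Regions and up-regions}\label{sec:regions}

For an up-set $U\subseteq J$, the congruences ``$f,g$ agree on $U$'' and ``$f,g$ agree off $U$'' of $N^J$ intersect in $\Delta$, and by gluing their join is $\nabla$. We turn this into a definition that does not mention $J$, and so cannot tell $A^C$ from $B^D$.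

Let $M$ be a lattice. A \emph{region} of $M$ is a complemented element of $\operatorname{Con}M$. We denote regions by $u,v,w$ and write $\equiv_u$ when $u$ is used as a relation; $f\equiv_ug$ is read ``$f$ and $g$ agree on $u$''. Agreement on a larger set is a stronger condition, so we order regions by $u\le v\iff{\equiv_v}\subseteq{\equiv_u}$. The regions form a Boolean algebra $\mathcal B(M)$, with
\[
{\equiv_{u\vee v}}={\equiv_u}\cap{\equiv_v},\qquad{\equiv_{u\wedge v}}={\equiv_u}\vee{\equiv_v},\qquad{\equiv_1}=\Delta,\qquad{\equiv_0}=\nabla,
\]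
and $\equiv_{u^\perp}$ is the complement of $\equiv_u$ in $\operatorname{Con}M$. We say that $f\le g$ \emph{on} $u$ if $f\wedge g\equiv_uf$, that is, if $f\le g$ holds in $M/{\equiv_u}$. Two rules follow. If $u\le v$, then an agreement or inequality that holds on $v$ holds on $u$. If $u_1\vee\dots\vee u_n=1$ and $f\le g$ on each $u_i$, then $f\le g$, because the congruences $\equiv_{u_i}$ intersect in $\Delta$.

A region $u$ is an \emph{up-region} if for all $f\le g$ in $M$ there is $h\in M$ with $h\equiv_ug$ and $h\equiv_{u^\perp}f$; we say that $h$ \emph{glues} $f\le g$ \emph{along} $u$. Such an $h$ is unique, since ${\equiv_u}\cap{\equiv_{u^\perp}}=\Delta$. It satisfies $f\le h\le g$: on $u$ we have $f\le g\equiv h$, on $u^\perp$ we have $h\equiv f\le g$, and $u\vee u^\perp=1$. Let $R(M)$ be the set of up-regions and $\mathcal K(M)$ the Boolean subalgebra of $\mathcal B(M)$ generated by $R(M)$.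

\begin{lemma}\label{lem:sublattice}
$R(M)$ is a sublattice of $\mathcal B(M)$ containing $0$ and $1$.
\end{lemma}

\begin{proof}
Let $f\le g$. The element $f$ glues along $0$ and $g$ glues along $1$. Let $h_u,h_v$ glue along $u,v\in R(M)$; both lie between $f$ and $g$.

The element $h_u\vee h_v$ glues along $u\vee v$. Indeed $h_u\vee h_v\equiv_ug\vee h_v=g$ and $h_u\vee h_v\equiv_vh_u\vee g=g$, so it agrees with $g$ on $u\vee v$. Also $h_u\vee h_v\equiv_{u^\perp}f\vee h_v=h_v\equiv_{v^\perp}f$, so it agrees with $f$ on $u^\perp\wedge v^\perp=(u\vee v)^\perp$.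

The element $h_u\wedge h_v$ glues along $u\wedge v$. Indeed $h_u\wedge h_v\equiv_ug\wedge h_v=h_v\equiv_vg$, so it agrees with $g$ on $u\wedge v$. Also $h_u\wedge h_v\equiv_{u^\perp}f\wedge h_v=f$ and $h_u\wedge h_v\equiv_{v^\perp}h_u\wedge f=f$, so it agrees with $f$ on $u^\perp\vee v^\perp=(u\wedge v)^\perp$.
\end{proof}

An up-set whose complement is an up-set splits a poset into two unrelated parts. The next lemma is the corresponding statement for up-regions.

\begin{lemma}\label{lem:split}
If $u,u^\perp\in R(M)$, then the canonical map $M\to M/{\equiv_u}\times M/{\equiv_{u^\perp}}$ is an isomorphism. Conversely, the kernels of the two projections of a direct decomposition $M\cong M_1\times M_2$ are $\equiv_u$ and $\equiv_{u^\perp}$ for some $u$ with $u,u^\perp\in R(M)$.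
\end{lemma}

\begin{proof}
The canonical map is a homomorphism with kernel $\Delta$. For surjectivity let $f,g\in M$ and $m=f\wedge g$. Let $h_1$ glue $m\le f$ along $u$ and let $h_2$ glue $m\le g$ along $u^\perp$. Then $h_1\vee h_2\equiv_uf\vee m=f$ and $h_1\vee h_2\equiv_{u^\perp}m\vee g=g$. Conversely, in $M_1\times M_2$ the two kernels intersect in $\Delta$. For any $f,g$ the element $(g_1,f_2)$ has the first coordinate of $g$ and the second of $f$; so the join of the kernels is $\nabla$, and for $f\le g$ the elements $(g_1,f_2)$ and $(f_1,g_2)$ glue along the two regions.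
\end{proof}

\subsection*{Traces}
Let $M=N^J$ with $N$ a lattice and $J\ne\emptyset$ a poset, and let $\epsilon_j$ be the kernel of evaluation at $j$, so that $M/\epsilon_j\cong N$. By distributivity, $\theta\mapsto\theta\vee\epsilon_j$ preserves joins and meets, and it sends $\Delta,\nabla$ to the bounds of the interval $[\epsilon_j,\nabla]\cong\operatorname{Con}N$. Hence it sends complementary pairs to complementary pairs and induces a Boolean homomorphism $\mathcal B(M)\to\mathcal B(N)$, $u\mapsto u(j)$, the \emph{trace} at $j$. Explicitly,
\[
f(j)\equiv_{u(j)}g(j)\iff(f,g)\in{\equiv_u}\vee\epsilon_j .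
\]
A region is determined by its traces. Distributivity concerns finitely many congruences while $J$ may be infinite; the proof gets around this by using the complement.

\begin{lemma}\label{lem:trace}
Let $u,v\in\mathcal B(N^J)$. Then $f\equiv_ug$ if and only if $f(j)\equiv_{u(j)}g(j)$ for all $j$. Hence $u\le v$ if and only if $u(j)\le v(j)$ for all $j$; in particular $u=0$ if and only if all $u(j)=0$.
\end{lemma}

\begin{proof}
Let $\gamma={\equiv_u}$, $\gamma^*={\equiv_{u^\perp}}$ and $\hat\gamma=\bigcap_j(\gamma\vee\epsilon_j)\supseteq\gamma$. The first claim says $\hat\gamma=\gamma$. For each $j$,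
\[
\hat\gamma\cap\gamma^*\subseteq(\gamma\vee\epsilon_j)\cap(\gamma^*\vee\epsilon_j)=(\gamma\cap\gamma^*)\vee\epsilon_j=\epsilon_j ,
\]
so $\hat\gamma\cap\gamma^*\subseteq\bigcap_j\epsilon_j=\Delta$. Therefore $\hat\gamma=\hat\gamma\cap(\gamma\vee\gamma^*)=(\hat\gamma\cap\gamma)\vee(\hat\gamma\cap\gamma^*)=\gamma$. If $u\le v$, then $u(j)\le v(j)$ since traces are homomorphisms. If $u(j)\le v(j)$ for all $j$, then $f\equiv_vg$ gives agreement of $f(j),g(j)$ on $v(j)$, hence on $u(j)$, for all $j$, so $f\equiv_ug$.
\end{proof}

\begin{proposition}\label{prop:power}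
The map $u\mapsto(u(j))_{j\in J}$ is an isomorphism $R(N^J)\cong R(N)^J$.
\end{proposition}

\begin{proof}
Let $u\in R(N^J)$. For $a\le b$ in $N$ let $h$ glue the constant maps $\bar a\le\bar b$ along $u$. Taking traces, $h(j)\equiv_{u(j)}b$ and $h(j)\equiv_{u(j)^\perp}a$, so $u(j)\in R(N)$. Let $j\le j'$. On the region $w=u(j)\wedge u(j')^\perp$ we have $b\equiv h(j)\le h(j')\equiv a$, so $a\equiv_wb$. As $a\le b$ were arbitrary, $w=0$, that is, $u(j)\le u(j')$. So the map takes values in $R(N)^J$, and it is an order embedding by Lemma~\ref{lem:trace}.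

For surjectivity let $(w_j)\in R(N)^J$. Let $f\,\gamma\,g$ mean that $f(j)\equiv_{w_j}g(j)$ for all $j$, and let $f\,\gamma'\,g$ mean that $f(j)\equiv_{w_j^\perp}g(j)$ for all $j$. These are congruences of $N^J$ with $\gamma\cap\gamma'=\Delta$. Given $f\le g$ in $N^J$, let $h(j)\in N$ glue $f(j)\le g(j)$ along $w_j$. We claim that $h$ preserves order. Let $j\le j'$, so that $w_j\le w_{j'}$ and $w_{j'}^\perp\le w_j^\perp$. Then
\[
\begin{array}{ll}
\text{on }w_j\colon & h(j)\equiv g(j)\le g(j')\equiv h(j'),\\[2pt]
\text{on }w_{j'}^\perp\colon & h(j)\equiv f(j)\le f(j')\equiv h(j'),\\[2pt]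
\text{on }w_{j'}\wedge w_j^\perp\colon & h(j)\equiv f(j)\le g(j')\equiv h(j').
\end{array}
\]
The join of the first and third regions is $w_{j'}$, so the three regions have join $1$ and $h(j)\le h(j')$. Thus $h\in N^J$ and $f\,\gamma'\,h\,\gamma\,g$. It follows that $\gamma\vee\gamma'=\nabla$, so $\gamma={\equiv_u}$ and $\gamma'={\equiv_{u^\perp}}$ for a region $u$, and $u$ is an up-region. Finally, the congruence $\{(f,g):f(j)\equiv_{w_j}g(j)\}$ contains $\gamma$ and $\epsilon_j$, so ${\equiv_{u(j)}}\subseteq{\equiv_{w_j}}$, that is, $u(j)\ge w_j$. In the same way $\gamma'$ gives $u(j)^\perp\ge w_j^\perp$. Hence $u(j)=w_j$.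
\end{proof}

For example, $R(\mathbf 2)=\{0,1\}$, so $R(\mathbf 2^J)\cong\mathbf 2^J$: the up-regions of $\mathbf 2^J$ are exactly the congruences of agreement on an up-set of $J$.

\section{A Stone space with two grids}\label{sec:stone}

Let $K=R(L)$. By Proposition~\ref{prop:power}, $K\cong R(A)^C$ via the traces $u(c)$, and $K\cong R(B)^D$ via the traces $u[d]$ taken with respect to $L\cong B^D$.

We first realize the points of $C$ as regions. For an up-set $U\subseteq C$ let $\chi^C_U\in K$ be the element with trace $1$ at $c\in U$ and trace $0$ at $c\notin U$. For $c\in C$ put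
\[
\kappa_c=\chi^C_{{\uparrow}c}\wedge\bigl(\chi^C_{{\uparrow}c\setminus\{c\}}\bigr)^\perp\in\mathcal K(L).
\]
Its trace is $1$ at $c$ and $0$ at all other points; such differences are the reason for passing from $K$ to the Boolean algebra $\mathcal K(L)$. For $u\in\mathcal B(L)$, the region $u\wedge\kappa_c$ has trace $u(c)$ at $c$ and $0$ elsewhere, so Lemma~\ref{lem:trace} gives
\begin{equation}\label{eq:local}
f\equiv g\text{ on }u\wedge\kappa_c\iff f(c)\equiv_{u(c)}g(c).
\end{equation}
With $u=1$ this says that $\equiv_{\kappa_c}$ is $\alpha_c$. Symmetrically we have $\chi^D_V\in K$ for up-sets $V\subseteq D$, and $\lambda_d\in\mathcal K(L)$ with ${\equiv_{\lambda_d}}=\beta_d$. Since ${\equiv_{\kappa_c\wedge\lambda_d}}=\alpha_c\vee\beta_d$,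
\begin{equation}\label{eq:gamma}
\Gamma=\{(c,d):\ \kappa_c\wedge\lambda_d\ne0\}.
\end{equation}

Recall that the \emph{Stone space} of a Boolean algebra $\mathcal K$ is the set of Boolean homomorphisms $s\colon\mathcal K\to\{0,1\}$, with the sets $\{s:s(u)=1\}$, $u\in\mathcal K$, as a base of the topology. It is compact and Hausdorff, and $u\mapsto\{s:s(u)=1\}$ is an isomorphism of $\mathcal K$ onto the algebra of clopen subsets; in particular the set is nonempty for $u\ne0$. We identify $u$ with this set, so $s\in u$ means $s(u)=1$.

Let $S,P,Q$ be the Stone spaces of $\mathcal K(L),\mathcal K(A),\mathcal K(B)$. They are nonempty, since $0\ne1$ in $\mathcal B(M)$ when $|M|\ge2$. Order $S$ by $s\le s'$ if and only if $s(u)\le s'(u)$ for all $u\in K$. This relation is antisymmetric because homomorphisms that agree on the generating set $K$ are equal. It is defined so that the elements of $K$ are up-sets of $S$. Order $P$ and $Q$ in the same way, using $R(A)$ and $R(B)$.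

The trace at $c$ maps $K$ onto $R(A)$, because constant families belong to $R(A)^C$. A Boolean homomorphism maps a generated subalgebra onto the subalgebra generated by the images, so the trace at $c$ maps $\mathcal K(L)$ onto $\mathcal K(A)$. For $p\in P$ and $c\in C$ define $(p,c)\in S$ by $(p,c)(u)=p(u(c))$.

\begin{lemma}\label{lem:grid}
\begin{itemize}
\item[(a)] The map $p\mapsto(p,c)$ is a homeomorphism of $P$ onto the clopen set $\kappa_c$, and the sets $\kappa_c$ are pairwise disjoint. Hence $P\times C$, with $C$ discrete, is an open subspace of $S$.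
\item[(b)] $P\times C$ is dense in $S$.
\item[(c)] $(p,c)\le(p',c')$ in $S$ if and only if $p\le p'$ and $c\le c'$.
\end{itemize}
Symmetrically, $Q\times D$ is a dense open subspace of $S$ carrying the product order, with $Q\times\{d\}=\lambda_d$.
\end{lemma}

\begin{proof}
(a) The map is injective because the trace is onto $\mathcal K(A)$, and $(p,c)(\kappa_c)=p(1)=1$. Let $s\in\kappa_c$. If $u(c)=v(c)$, then $u\wedge\kappa_c=v\wedge\kappa_c$ by Lemma~\ref{lem:trace}, so $s(u)=s(u\wedge\kappa_c)=s(v\wedge\kappa_c)=s(v)$. Hence $p(u(c))=s(u)$ defines a point $p\in P$ with $s=(p,c)$. Since $(p,c)\in u$ if and only if $p\in u(c)$, the basic sets $u(c)$ of $P$ correspond to the basic sets $u\wedge\kappa_c$ of $\kappa_c$. For $c\ne c'$ all traces of $\kappa_c\wedge\kappa_{c'}$ are $0$.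

(b) If $0\ne u\in\mathcal K(L)$, then some $u(c)\ne0$ by Lemma~\ref{lem:trace}; for $p\in u(c)$ we have $(p,c)\in u$.

(c) Let $p\le p'$, $c\le c'$ and $u\in K$. Then $u(c)\le u(c')$ and $u(c')\in R(A)$, so $p(u(c))\le p(u(c'))\le p'(u(c'))$. Conversely let $(p,c)\le(p',c')$. Since $(p,c)\in\chi^C_{{\uparrow}c}$, also $(p',c')\in\chi^C_{{\uparrow}c}$, which means $c'\ge c$. For $w\in R(A)$, the element of $K$ with all traces equal to $w$ gives $p(w)\le p'(w)$.
\end{proof}

If $C$ is infinite, the sets $\kappa_c$ form an infinite cover of $P\times C$ by disjoint nonempty open sets, so $P\times C$ is not compact and is a proper subset of $S$. A $C$-move can be applied only to points of $P\times C$ and a $D$-move only to points of $Q\times D$; to combine them we work on dense open sets.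

\section{Moves and the exchange lemma}\label{sec:moves}

The exchange lemma will be applied twice, so we isolate what it needs. A \emph{two-grid space} consists of a topological space $S$ with a partial order, Hausdorff spaces $P,Q$ with partial orders, and nonempty connected posets $C,D$ with the discrete topology, such that $P\times C$ and $Q\times D$ are identified with dense open subspaces of $S$ and the product topologies and product orders are those induced from $S$. No compatibility between order and topology is assumed. By Lemma~\ref{lem:grid}, the data of Section~\ref{sec:stone} form a two-grid space.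

We write $(p,c)$ for points of $P\times C$ and $\langle q,d\rangle$ for points of $Q\times D$. Let $T=(P\times C)\cap(Q\times D)$, a dense open subset of $S$. A point $t\in T$ has four coordinates, $t=(t_P,t_C)=\langle t_Q,t_D\rangle$. The functions $t_P,t_Q$ are continuous and $t_C,t_D$ are locally constant on $T$. We regard $C$ and $D$ as disjoint sets of letters and define $t\cdot c=(t_P,c)$ for $t\in P\times C$ and $t\cdot d=\langle t_Q,d\rangle$ for $t\in Q\times D$. The move $t\mapsto t\cdot c$ is the projection of $P\times C$ onto $P$ followed by a homeomorphism onto the open set $P\times\{c\}$, so it is a continuous open map into $S$; the same holds for $t\mapsto t\cdot d$. Directly from the definitions, $t\cdot c\cdot c'=t\cdot c'$, $t\cdot t_C=t$, and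
\begin{equation}\label{eq:compare}
t_C\ge c\iff t\ge t\cdot c,\qquad t_C\le c\iff t\le t\cdot c ,
\end{equation}
with the same statements for $D$.

A \emph{local map} is a continuous open map $\varphi\colon N\to T$ defined on a nonempty open set $N\subseteq T$. The inclusion of $N$ is an example. Let $\varphi$ be local and $\ell\in C\cup D$. The map $t\mapsto\varphi(t)\cdot\ell$ from $N$ to $S$ is continuous and open, so it sends each nonempty open subset of $N$ to a nonempty open set, which meets $T$. Hence $N'=\{t\in N:\varphi(t)\cdot\ell\in T\}$ is open and dense in $N$, and $\varphi\cdot\ell\colon N'\to T$ is again a local map. To \emph{shrink} $N$ means to replace it by a nonempty open subset. After shrinking, finitely many moves can be applied to finitely many local maps on $N$, and the $C$- and $D$-coordinates of the results can be taken constant.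

For a word $\ell_1\cdots\ell_n$ in the letters $C\cup D$ we say that $t\cdot\ell_1\cdots\ell_n$ is \emph{defined} if $t,\ t\cdot\ell_1,\ \dots,\ t\cdot\ell_1\cdots\ell_n$ all lie in $T$. By induction on $n$, this happens on a dense open subset of $T$.

\begin{lemma}[Exchange]\label{lem:exchange}
In a two-grid space let $c\in C$, $d\in D$. If $t\cdot c$ and $t\cdot d\cdot c$ are defined, then $(t\cdot d\cdot c)_Q=(t\cdot c)_Q$. If $t\cdot d$ and $t\cdot c\cdot d$ are defined, then $(t\cdot c\cdot d)_P=(t\cdot d)_P$.
\end{lemma}

The points $t$ and $t\cdot d$ have the same $Q$-coordinate, and the lemma says that this survives a common $C$-move. Only the order links the two grids, and it does so by a sandwich principle: \emph{a point of $T$ lying between two points with the same $Q$-coordinate has that $Q$-coordinate}. Connectedness lets us reduce to comparable points, where the principle applies. It cannot be omitted: on the four-element antichain $S=\{0,1\}^2$ with $t_P=i$, $t_C=t_D=j$ and $t_Q=i+j\bmod 2$ for $t=(i,j)$, we have $(t\cdot c)_Q=i+c$ but $(t\cdot d\cdot c)_Q=i+j+d+c$ modulo $2$.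

\begin{proof}
The definition of a two-grid space is symmetric in $(P,C)$ and $(Q,D)$, so we prove the first statement. Let $O$ be the open set of all $t$ for which $t\cdot c$ and $t\cdot d\cdot c$ are defined. Both sides are continuous maps from $O$ to the Hausdorff space $Q$, so the set where they agree is closed in $O$. It suffices to find a point of agreement in each nonempty open $N\subseteq O$.

\emph{Step 1. Let $\varphi\le\varphi'$ be local maps on $N$ with $\varphi_Q=\varphi'_Q$ and with the same constant $C$-coordinate $c_1$, and let $c_2$ be comparable to $c_1$. After shrinking $N$, $\varphi\cdot c_2\le\varphi'\cdot c_2$ are local maps with $(\varphi\cdot c_2)_Q=(\varphi'\cdot c_2)_Q$.}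

Reversing the orders of $S,P,Q,C,D$ gives another two-grid space with the same moves; doing so and interchanging $\varphi,\varphi'$ if necessary, we may assume $c_1\le c_2$. Shrink $N$ so that $\varphi_D$ has a constant value $\delta$ and so that $\varphi\cdot c_2$, $\varphi'\cdot c_2$, $m=\varphi'\cdot c_2\cdot\delta$ and $m\cdot c_1$ are local maps on $N$. Fix $t\in N$, omit it from the notation, and name the coordinates:
\[
\begin{array}{ll}
\varphi=(p,c_1)=\langle q,\delta\rangle, & \varphi\cdot c_2=(p,c_2)=\langle q_2,\delta_2\rangle,\\[2pt]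
\varphi'=(p',c_1)=\langle q,\delta'\rangle, & \varphi'\cdot c_2=(p',c_2)=\langle q_2',\delta_2'\rangle,\\[2pt]
m=(p^*,c^*)=\langle q_2',\delta\rangle, & m\cdot c_1=(p^*,c_1).
\end{array}
\]
From $\varphi\le\varphi'$ we get $p\le p'$, so $\varphi\cdot c_2\le\varphi'\cdot c_2$ and $q_2\le q_2'$. To prove $q_2'\le q_2$ we show that $m$, which has $Q$-coordinate $q_2'$, lies below $\varphi\cdot c_2$. Since $\varphi\le\varphi'\le\varphi'\cdot c_2$, we have $q\le q_2'$ and $\delta\le\delta_2'$, so $\varphi\le m\le\varphi'\cdot c_2$. In the other grid this reads $p\le p^*\le p'$ and $c_1\le c^*\le c_2$. Hence $\varphi\le m\cdot c_1\le\varphi'$, and by the sandwich principle $m\cdot c_1=\langle q,\delta^*\rangle$ with $\delta\le\delta^*$. From $c_1\le c^*$ we get $m\cdot c_1\le m$, so $\delta^*\le\delta$. Therefore $m\cdot c_1=\langle q,\delta\rangle=\varphi$ and $p^*=p$. Now $m=(p,c^*)\le(p,c_2)=\varphi\cdot c_2$, which gives $q_2'\le q_2$.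

\emph{Step 2.} Shrink $N$ so that $t_D$ has a constant value $d_0$ on $N$, and take a fence $d_0,d_1,\dots,d_n=d$ in $D$. After shrinking, the maps $\varphi_i(t)=t\cdot d_i$ are local; $\varphi_0(t)=t$ and $\varphi_n(t)=t\cdot d$. It is enough to show, for $i=0,\dots,n-1$ in turn, that $(\varphi_i\cdot c)_Q=(\varphi_{i+1}\cdot c)_Q$ after shrinking. The maps $\varphi_i,\varphi_{i+1}$ have the same $Q$-coordinate $t_Q$ and comparable $D$-coordinates; call the smaller one $\varphi$ and the larger one $\psi$. Their $C$-coordinates may differ, so Step~1 does not apply yet. Shrink so that $\varphi_C\le\psi_C$ are constant, let $c_1$ be the value of $\psi_C$, and shrink so that $\varphi'=\varphi\cdot c_1$ is local. Then $\varphi\le\varphi'\le\psi$, so $\varphi'_Q=\psi_Q$ by the sandwich principle, and $\varphi'\le\psi$ have the same $C$-coordinate $c_1$. Take a fence from $c_1$ to $c$ in $C$ and apply Step~1 along it; the conclusion of each application is the hypothesis of the next. We obtain $(\varphi'\cdot c)_Q=(\psi\cdot c)_Q$, and $\varphi'\cdot c=\varphi\cdot c$.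
\end{proof}

A $D$-move depends only on the $Q$-coordinate of its argument. So Lemma~\ref{lem:exchange} gives, for $c\in C$ and $d,\delta\in D$,
\begin{equation}\label{eq:absorb}
t\cdot d\cdot c\cdot\delta=t\cdot c\cdot\delta\qquad\text{whenever $t\cdot c$ and $t\cdot d\cdot c$ are defined.}
\end{equation}

\section{Constancy}\label{sec:const}

We return to the space of Section~\ref{sec:stone}; here $T\ne\emptyset$. A statement about points $t$ holds \emph{generically}, or \emph{for generic $t$}, if it holds on a dense open subset of $T$. Finitely many generic statements hold simultaneously for generic $t$, and $t\cdot\ell_1\cdots\ell_n$ is defined for generic $t$; we use this for the finitely many words in each argument without further mention. A statement is \emph{decided} if it holds generically or fails generically. A decided statement that holds on a nonempty open subset of $T$ holds generically.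

In the finite model, a set such as $\{t:(t\cdot d\cdot c)_D\ge d\}$ was an up-set of $S$. Now it lives only on a dense open set, and we need it to come from an element of $K$, where indecomposability can be applied. The following operators achieve this. For $c\in C$ and $u\in K$, let $\rho_cu\in K$ be the element whose trace at every point of $C$ is $u(c)$; for $d\in D$, let $\rho_du\in K$ be the element whose trace at every point of $D$ is $u[d]$. They exist by Proposition~\ref{prop:power}. For $t\in P\times C$ we have $t(\rho_cu)=t_P(u(c))=(t\cdot c)(u)$, and symmetrically $t(\rho_du)=(t\cdot d)(u)$ for $t\in Q\times D$. Also $t\in\chi^C_U$ if and only if $t_C\in U$, and $t\in\chi^D_V$ if and only if $t_D\in V$. Consequently, for generic $t$,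
\begin{equation}\label{eq:test}
t\in\rho_d\rho_c\chi^D_V\iff(t\cdot d\cdot c)_D\in V,\qquad t\in\rho_c\rho_d\chi^C_U\iff(t\cdot c\cdot d)_C\in U .
\end{equation}

\begin{lemma}[Dichotomy]\label{lem:dichotomy}
Let $u,v\in K$ satisfy $t\in u\iff t\notin v$ for generic $t$. Then $u\in\{0,1\}$; in particular the statement $t\in u$ is decided.
\end{lemma}

\begin{proof}
The clopen sets $u\wedge v$ and $(u\vee v)^\perp$ are disjoint from a dense subset of $S$, so they are empty and $v=u^\perp$. By Lemma~\ref{lem:split}, $L\cong L/{\equiv_u}\times L/{\equiv_{u^\perp}}$. As $L$ is directly indecomposable, one factor has a single element, so $u=0$ or $u^\perp=0$.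
\end{proof}

\begin{lemma}\label{lem:four}
Let $c\in C$, $d\in D$. For generic $t$,
\[
(t\cdot d\cdot c)_D\ge d\iff(t\cdot c\cdot d)_C\le c,\qquad(t\cdot d\cdot c)_D\le d\iff(t\cdot c\cdot d)_C\ge c .
\]
Each of the four inequalities is decided.
\end{lemma}

\begin{proof}
Let $s=t\cdot d\cdot c$ and $s'=t\cdot c\cdot d$. By Lemma~\ref{lem:exchange}, $s_P=(t\cdot d)_P=s'_P$ and $s_Q=(t\cdot c)_Q=s'_Q$; also $s_C=c$ and $s'_D=d$. Hence $s_D\ge d\iff s\ge s'\iff c\ge s'_C$, and $s_D\le d\iff s\le s'\iff c\le s'_C$. Put $u=\rho_d\rho_c\chi^D_{{\uparrow}d}$ and $v=\rho_c\rho_d\chi^C_{C\setminus{\downarrow}c}$. By \eqref{eq:test}, $t\in u$ means $s_D\ge d$ and $t\notin v$ means $s'_C\le c$. Lemma~\ref{lem:dichotomy} shows that the first pair of inequalities is decided. For the second pair put $u'=\rho_c\rho_d\chi^C_{{\uparrow}c}$ and $v'=\rho_d\rho_c\chi^D_{D\setminus{\downarrow}d}$; then $t\in u'$ means $s'_C\ge c$ and $t\notin v'$ means $s_D\le d$.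
\end{proof}

By \eqref{eq:gamma} and Lemma~\ref{lem:grid}, $(c,d)\in\Gamma$ if and only if some $t\in T$ has $t_C=c$ and $t_D=d$. The nonempty open set $\lambda_d$ meets the dense set $P\times C$, so each $d$ has a partner $c$ with $(c,d)\in\Gamma$; symmetrically each $c$ has a partner $d$. For pairs in $\Gamma$ the two moves commute.

\begin{lemma}\label{lem:commute}
If $(c,d)\in\Gamma$, then $(t\cdot d\cdot c)_D=d$ and $t\cdot d\cdot c=t\cdot c\cdot d$ for generic $t$.
\end{lemma}

\begin{proof}
On the nonempty open set $\kappa_c\wedge\lambda_d\subseteq T$ both moves fix $t$, so all four inequalities of Lemma~\ref{lem:four} hold there. Being decided, they hold generically: $(t\cdot d\cdot c)_D=d$ and $(t\cdot c\cdot d)_C=c$. Then $t\cdot d\cdot c$ and $t\cdot c\cdot d$ have the same $C$-coordinate $c$ and, by Lemma~\ref{lem:exchange}, the same $P$-coordinate $(t\cdot d)_P$.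
\end{proof}

Next comes the comparison that defined $X$ in the finite model. It compares points of $P$, which \eqref{eq:test} cannot test directly; we convert it into a lower bound for one $D$-coordinate and into an upper bound for another.

\begin{lemma}\label{lem:X}
For $d,d'\in D$, the statement $(t\cdot d)_P\ge(t\cdot d')_P$ is decided.
\end{lemma}

\begin{proof}
Choose $c,c'$ with $(c,d),(c',d')\in\Gamma$. For generic $t$, \eqref{eq:absorb} and Lemma~\ref{lem:commute} give
\[
t\cdot d\cdot c'\cdot d'=t\cdot c'\cdot d'=t\cdot d'\cdot c',\qquad t\cdot d'\cdot c\cdot d=t\cdot c\cdot d=t\cdot d\cdot c .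
\]
By \eqref{eq:compare} for $D$, and because $t\cdot d\cdot c'$ and $t\cdot d'\cdot c'$ have the same $C$-coordinate,
\[
(t\cdot d\cdot c')_D\ge d'\iff t\cdot d\cdot c'\ge t\cdot d'\cdot c'\iff(t\cdot d)_P\ge(t\cdot d')_P .
\]
For the same reasons, with $c$ in place of $c'$,
\[
(t\cdot d'\cdot c)_D\le d\iff t\cdot d'\cdot c\le t\cdot d\cdot c\iff(t\cdot d')_P\le(t\cdot d)_P .
\]
With $u=\rho_d\rho_{c'}\chi^D_{{\uparrow}d'}$ and $v=\rho_{d'}\rho_c\chi^D_{D\setminus{\downarrow}d}$, the left-hand sides are $t\in u$ and $t\notin v$ by \eqref{eq:test}, and the right-hand sides coincide. Apply Lemma~\ref{lem:dichotomy}.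
\end{proof}

Write $d\ge_Xd'$ if $(t\cdot d)_P\ge(t\cdot d')_P$ for generic $t$. This relation is reflexive and transitive, and $d\ge d'$ implies $d\ge_Xd'$ because then $t\cdot d\ge t\cdot d'$. Let $X$ be the quotient poset, obtained by identifying $d,d'$ when $d\ge_Xd'\ge_Xd$, and let $\xi\colon D\to X$ be the quotient map. Symmetrically, write $c\ge_Yc'$ if $(t\cdot c)_Q\ge(t\cdot c')_Q$ for generic $t$, and let $\eta\colon C\to Y$ be the map to the quotient poset. The maps $\xi,\eta$ are order-preserving surjections, so $X$ and $Y$ are nonempty and connected.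

\begin{lemma}[Constancy]\label{lem:star}
Let $c,c'\in C$ and $d,\delta\in D$.
\begin{itemize}
\item[(a)] The coordinate $(t\cdot d\cdot c)_D$ has one and the same value, denoted $d*c$, for all $t$ such that $t\cdot d\cdot c$ is defined.
\item[(b)] $d*c\ge\delta$ if and only if $d\ge_X\delta$ and $\delta*c\ge\delta$.
\item[(c)] $(c,d*c)\in\Gamma$ and $\xi(d*c)=\xi(d)$. If $(c,d)\in\Gamma$, then $d*c=d$.
\item[(d)] If $c\le c'$, then $d*c\le d*c'$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $s=t\cdot d\cdot c$, so $s_P=(t\cdot d)_P$ and $s_C=c$. For generic $t$, \eqref{eq:absorb} gives $s\cdot\delta=t\cdot c\cdot\delta$, and this point has $P$-coordinate $(t\cdot\delta)_P$ by Lemma~\ref{lem:exchange}. By \eqref{eq:compare}, $s_D\ge\delta$ if and only if $s\ge s\cdot\delta$, that is, if and only if $(t\cdot d)_P\ge(t\cdot\delta)_P$ and $c\ge(t\cdot c\cdot\delta)_C$. Rewriting the last condition by Lemma~\ref{lem:four} for the pair $c,\delta$, we get for generic $t$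
\begin{equation}\label{eq:star}
(t\cdot d\cdot c)_D\ge\delta\iff(t\cdot d)_P\ge(t\cdot\delta)_P\ \text{ and }\ (t\cdot\delta\cdot c)_D\ge\delta .
\end{equation}
Both conditions on the right are decided, by Lemmas \ref{lem:X} and \ref{lem:four}, so the left side is decided for each $\delta$.

(a) The function $(t\cdot d\cdot c)_D$ is locally constant on the open set where it is defined. If it takes the values $\delta_1,\delta_2$, it takes them on nonempty open sets $N_1,N_2$. The decided statement $(t\cdot d\cdot c)_D\ge\delta_1$ holds on $N_1$, hence generically, hence at some point of $N_2$. So $\delta_2\ge\delta_1$, and with the indices exchanged $\delta_1\ge\delta_2$.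

(b) By (a), \eqref{eq:star} says that $d*c\ge\delta$ if and only if $(t\cdot d)_P\ge(t\cdot\delta)_P$ and $\delta*c\ge\delta$, for generic $t$. The condition involving $t$ holds generically if $d\ge_X\delta$ and fails generically otherwise.

(c) The point $s\in T$ has coordinates $s_C=c$ and $s_D=d*c$, so $(c,d*c)\in\Gamma$. With $\delta=d*c$ we have $s=s\cdot\delta$, so $(t\cdot d)_P=s_P=(s\cdot\delta)_P=(t\cdot\delta)_P$ for generic $t$, and $\xi(\delta)=\xi(d)$. The last claim is Lemma~\ref{lem:commute}.

(d) For generic $t$ we have $t\cdot d\cdot c\le t\cdot d\cdot c'$; compare the $D$-coordinates.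
\end{proof}

\section{Decomposition of the exponents}\label{sec:CD}

The topology has now done most of its work. If a refinement exists, $\Gamma$ is a copy of $X\times Y\times Z$, which can be bracketed as $X\times C$ and as $Y\times D$. We prove the two bracketed forms and then extract $Z$. Give $\Gamma$ the order induced from $C\times D$.

\begin{lemma}\label{lem:gammagrid}
The maps $\Gamma\to C\times X$, $(c,d)\mapsto(c,\xi(d))$, and $\Gamma\to D\times Y$, $(c,d)\mapsto(d,\eta(c))$, are isomorphisms of posets.
\end{lemma}

\begin{proof}
By symmetry we treat the first map. It preserves order, and it is onto because $(c,d*c)\mapsto(c,\xi(d))$ by Lemma~\ref{lem:star}(c). It remains to show that it reflects order, which also gives injectivity. Let $(c,d),(c',d')\in\Gamma$ with $c\le c'$ and $d'\ge_Xd$. By Lemma~\ref{lem:star}(c),(d), $d*c'\ge d*c=d$. Part (b), applied to $d'*c'$ with $\delta=d$, gives $d'*c'\ge d$, and $d'*c'=d'$.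
\end{proof}

In words: given $c\in C$ and $x\in X$ there is a unique $d$ with $(c,d)\in\Gamma$ and $\xi(d)=x$, and given $d\in D$ and $y\in Y$ there is a unique $c$ with $(c,d)\in\Gamma$ and $\eta(c)=y$. A relation of the form ``equal $Z$-coordinates'' has the following rectangle property, and this is what remains to be proved. Lemma~\ref{lem:gammagrid} makes $\Gamma$ itself a two-grid space, and the property is the exchange lemma for it.

\begin{lemma}[Rectangles]\label{lem:rect}
If $(c,d),(c,d_1),(c_1,d_1)\in\Gamma$, then $(c_1,d)\in\Gamma$.
\end{lemma}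

\begin{proof}
Give $\Gamma,C,D,X,Y$ the discrete topology. By Lemma~\ref{lem:gammagrid}, $\Gamma$ is a two-grid space with $C\times X$ in the role of $P\times C$ and $D\times Y$ in the role of $Q\times D$; the factors $X$ and $Y$ that supply the moves are nonempty and connected, and all moves are defined everywhere. A move by $x\in X$ keeps the $C$-component of a pair in $\Gamma$ and makes the $\xi$-class of the $D$-component equal to $x$; a move by $y\in Y$ keeps the $D$-component and makes the $\eta$-class of the $C$-component equal to $y$. Let $g=(c,d_1)$, $x=\xi(d)$, $y=\eta(c_1)$. Then $g\cdot x=(c,d)$ and $g\cdot y=(c_1,d_1)$, so $g\cdot y\cdot x$ has $C$-component $c_1$. By Lemma~\ref{lem:exchange}, $g\cdot y\cdot x$ and $g\cdot x$ have the same $D$-component $d$. Thus $g\cdot y\cdot x=(c_1,d)\in\Gamma$.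
\end{proof}

Fix $x_0\in X$, $y_0\in Y$, and let $Z=\{(c,d)\in\Gamma:\eta(c)=y_0,\ \xi(d)=x_0\}$ with the induced order. For $c\in C$ let $d_1$ be the unique element with $(c,d_1)\in\Gamma$ and $\xi(d_1)=x_0$, then let $c_1$ be the unique element with $(c_1,d_1)\in\Gamma$ and $\eta(c_1)=y_0$, and put $\zeta(c)=(c_1,d_1)\in Z$. For $d\in D$ let $c_2$ be the unique element with $(c_2,d)\in\Gamma$ and $\eta(c_2)=y_0$, then let $d_2$ be the unique element with $(c_2,d_2)\in\Gamma$ and $\xi(d_2)=x_0$, and put $\zeta(d)=(c_2,d_2)\in Z$.

\begin{proposition}\label{prop:CD}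
The maps $c\mapsto(\eta(c),\zeta(c))$ and $d\mapsto(\xi(d),\zeta(d))$ are isomorphisms $C\cong Y\times Z$ and $D\cong X\times Z$, and $(c,d)\in\Gamma$ if and only if $\zeta(c)=\zeta(d)$.
\end{proposition}

\begin{proof}
By symmetry we treat $C$. Let $D_0=\xi^{-1}(x_0)$ and $\Gamma_0=\{(c,d)\in\Gamma:d\in D_0\}$. The first map of Lemma~\ref{lem:gammagrid} restricts to $\Gamma_0\cong C\times\{x_0\}$, so $c\mapsto(c,d_1)$ is an isomorphism $C\cong\Gamma_0$. The second map restricts to $\Gamma_0\cong D_0\times Y$, so $c\mapsto(\eta(c),d_1)$ is an isomorphism $C\cong Y\times D_0$. It restricts further to $Z\cong D_0\times\{y_0\}$, so $(c',d')\mapsto d'$ is an isomorphism $Z\cong D_0$, and it sends $\zeta(c)$ to $d_1$.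

Let $(c,d)\in\Gamma$. From $(c,d),(c,d_1),(c_1,d_1)\in\Gamma$, Lemma~\ref{lem:rect} gives $(c_1,d)\in\Gamma$. As $\eta(c_1)=y_0$, uniqueness of $c_2$ gives $c_2=c_1$. Then $(c_2,d_1)\in\Gamma$ and $\xi(d_1)=x_0$, so $d_2=d_1$. Conversely let $\zeta(c)=\zeta(d)$, that is, $c_1=c_2$ and $d_1=d_2$. Then $(c_1,d),(c_1,d_1),(c,d_1)\in\Gamma$, and Lemma~\ref{lem:rect} gives $(c,d)\in\Gamma$.
\end{proof}

From now on $C=Y\times Z$ and $D=X\times Z$, with $\eta,\xi$ the first projections and $\Gamma=\{((y,z),(x,z))\}$. The poset $Z$ is nonempty and connected, being the image of $C$ under the second projection.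

\section{Construction of the base}\label{sec:E}

Lemma~\ref{lem:lines} tells us that $E$ should be $L/(\alpha_c\vee\beta_d)$. There is one such quotient for each triple $(x,y,z)$, and the task is to identify them all coherently. Each of them is a quotient of $A\cong L/\alpha_c$ and of $B\cong L/\beta_d$. In $A=E^X$ the congruence in question should be the kernel of evaluation at $x$, so it should not depend on $(y,z)$. This is the last use of the space $S$.

\begin{lemma}\label{lem:ux}
For $(c,d)\in\Gamma$, the trace $\lambda_d(c)\in\mathcal K(A)$ depends only on $\xi(d)$, and the trace $\kappa_c[d]\in\mathcal K(B)$ depends only on $\eta(c)$.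
\end{lemma}

\begin{proof}
By symmetry we treat $\lambda_d(c)$, which is the clopen set $\{p\in P:(p,c)\in\lambda_d\}$. Let $(c,d),(c',d')\in\Gamma$ with $\xi(d)=\xi(d')$. By Lemma~\ref{lem:star}(c), $(c',d*c')\in\Gamma$ and $\xi(d*c')=\xi(d')$, so $d*c'=d'$ by Lemma~\ref{lem:gammagrid}. The map $p\mapsto(p,c)$ is a homeomorphism of $\lambda_d(c)$ onto the open set $\kappa_c\wedge\lambda_d\subseteq T$. So for $p$ in a dense subset of $\lambda_d(c)$, the point $t=(p,c)=t\cdot d$ has $t\cdot c'\in T$. Then $(p,c')=t\cdot d\cdot c'$ has $D$-coordinate $d*c'=d'$ by Lemma~\ref{lem:star}(a), that is, $p\in\lambda_{d'}(c')$. As $\lambda_{d'}(c')$ is closed, $\lambda_d(c)\subseteq\lambda_{d'}(c')$. Exchanging the two pairs gives equality.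
\end{proof}

Let $u_x\in\mathcal K(A)$ and $v_y\in\mathcal K(B)$ be the common values, and let $\pi_x\colon A\to A_x=A/{\equiv_{u_x}}$ and $\tau_y\colon B\to B_y=B/{\equiv_{v_y}}$ be the quotient maps. For $c=(y,z)$ and $d=(x,z)$, \eqref{eq:local} and its mirror image show that
\[
\pi_xf(c)=\pi_xg(c)\iff f\equiv g\text{ on }\kappa_c\wedge\lambda_d\iff\tau_yf[d]=\tau_yg[d].
\]
The surjective homomorphisms $f\mapsto\pi_xf(c)$ and $f\mapsto\tau_yf[d]$ thus have the same kernel, and there is a lattice isomorphism $\sigma_{xyz}\colon A_x\to B_y$ with
\begin{equation}\label{eq:sigma}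
\sigma_{xyz}\bigl(\pi_xf(y,z)\bigr)=\tau_yf[(x,z)]\qquad(f\in L).
\end{equation}

\begin{lemma}\label{lem:embed}
The maps $(\pi_x)_x\colon A\to\prod_xA_x$ and $(\tau_y)_y\colon B\to\prod_yB_y$ are order embeddings.
\end{lemma}

\begin{proof}
They are lattice homomorphisms, so injectivity suffices; by symmetry we treat the first. Let $\pi_xa=\pi_xa'$ for all $x$ and fix $c\in C$. For every $d\in D$ we have $\bar a\equiv\bar a'$ on $\kappa_c\wedge\lambda_d$: by \eqref{eq:local} if $(c,d)\in\Gamma$, and because $\kappa_c\wedge\lambda_d=0$ otherwise. By the mirror image of \eqref{eq:local}, $\bar a[d]\equiv_{\kappa_c[d]}\bar a'[d]$ for all $d$. Lemma~\ref{lem:trace} for $B^D$ gives $\bar a\equiv\bar a'$ on $\kappa_c$, that is, $a=\bar a(c)=\bar a'(c)=a'$.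
\end{proof}

We now compare $A_x$ with $A_{x'}$ through $B_y$, and must show that the comparison does not depend on the route. In $E^X$, for $x<x'$, the pairs of values $(\varphi(x),\varphi(x'))$ are exactly the pairs $e\le e'$ in $E$. So the identification of $A_x$ with $A_{x'}$ is encoded in a relation that is intrinsic to $A$.

\begin{lemma}\label{lem:route}
The isomorphism $\sigma_{x'yz}^{-1}\sigma_{xyz}\colon A_x\to A_{x'}$ does not depend on $(y,z)$.
\end{lemma}

\begin{proof}
For fixed $(y,z)$ the map from $x$ to $x''$ is the composite of the maps from $x$ to $x'$ and from $x'$ to $x''$, and the map from $x'$ to $x$ is the inverse of the map from $x$ to $x'$. As $X$ is connected, we may assume $x<x'$. Fix $y,z$ and write $c=(y,z)$, $d=(x,z)<d'=(x',z)$, $\sigma=\sigma_{xyz}$, $\sigma'=\sigma_{x'yz}$. We claim that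
\begin{equation}\label{eq:relation}
\{(\pi_xa,\pi_{x'}a):a\in A\}=\{(m,m')\in A_x\times A_{x'}:\ \sigma m\le\sigma'm'\}.
\end{equation}
For $a\in A$, \eqref{eq:sigma} gives $\sigma\pi_xa=\tau_y\bar a[d]\le\tau_y\bar a[d']=\sigma'\pi_{x'}a$. Conversely let $\sigma m\le\sigma'm'$. Choose $b,b''\in B$ with $\tau_yb=\sigma m$ and $\tau_yb''=\sigma'm'$, and put $b'=b\vee b''$. Then $b\le b'$ and $\tau_yb'=\sigma m\vee\sigma'm'=\sigma'm'$. By Lemma~\ref{lem:glue} there is $f\in L$ with $f[\delta]=b'$ for $\delta\ge d'$ and $f[\delta]=b$ otherwise. Since $d\not\ge d'$, we have $f[d]=b$ and $f[d']=b'$. For $a=f(c)$, \eqref{eq:sigma} gives $\sigma\pi_xa=\tau_yb=\sigma m$ and $\sigma'\pi_{x'}a=\tau_yb'=\sigma'm'$, so $(m,m')=(\pi_xa,\pi_{x'}a)$.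

The left side of \eqref{eq:relation} does not depend on $(y,z)$, and the right side determines $\sigma'^{-1}\sigma$: its value at $m$ is the least $m'$ such that $(m,m')$ belongs to the set.
\end{proof}

\begin{lemma}\label{lem:noz}
The isomorphism $\sigma_{xyz}$ does not depend on $z$.
\end{lemma}

\begin{proof}
As $Z$ is connected, it suffices to compare $\sigma=\sigma_{xyz}$ and $\sigma'=\sigma_{xyz'}$ for $z\le z'$. The coordinate $z$ occurs in both exponents, and the two occurrences give opposite inequalities. For $a\in A$, \eqref{eq:sigma} gives $\sigma\pi_xa=\tau_y\bar a[(x,z)]\le\tau_y\bar a[(x,z')]=\sigma'\pi_xa$, so $\sigma m\le\sigma'm$ for all $m\in A_x$. For $b\in B$, it gives $\sigma^{-1}\tau_yb=\pi_x\tilde b(y,z)\le\pi_x\tilde b(y,z')=\sigma'^{-1}\tau_yb$. Choosing $b$ with $\tau_yb=\sigma m$, we get $m\le\sigma'^{-1}\sigma m$, so $\sigma'm\le\sigma m$.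
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The posets $X,Y,Z$ and the isomorphisms $C\cong Y\times Z$, $D\cong X\times Z$ are those of Proposition~\ref{prop:CD}. Write $\sigma_{xy}$ for $\sigma_{xyz}$. Let $E=A_{x_0}$, let $\iota_x=\sigma_{x_0y}^{-1}\sigma_{xy}\colon A_x\to E$, which does not depend on $y$ by Lemma~\ref{lem:route}, and let $\omega_y=\sigma_{x_0y}^{-1}\colon B_y\to E$. These are isomorphisms, and $\iota_{x_0}$ is the identity. For $a\in A$ and $b\in B$ define maps $\mu(a)\colon X\to E$ and $\nu(b)\colon Y\to E$ by
\[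
\mu(a)(x)=\iota_x\pi_xa,\qquad\nu(b)(y)=\omega_y\tau_yb .
\]
Applying $\omega_y$ to \eqref{eq:sigma} gives $\mu(f(y,z))(x)=\nu(f[(x,z)])(y)$ for all $f,x,y,z$, which is \eqref{eq:natural}. It remains to show that $\mu$ and $\nu$ are isomorphisms onto $E^X$ and $E^Y$. By Lemma~\ref{lem:embed}, $a\le a'$ if and only if $\mu(a)(x)\le\mu(a')(x)$ for all $x$, and $b\le b'$ if and only if $\nu(b)(y)\le\nu(b')(y)$ for all $y$. Fix $z_0\in Z$.

\emph{The maps $\mu(a)$ and $\nu(b)$ preserve order.} For $x\le x'$, \eqref{eq:natural} with $f=\bar a$ gives
\[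
\mu(a)(x)=\nu\bigl(\bar a[(x,z_0)]\bigr)(y_0)\le\nu\bigl(\bar a[(x',z_0)]\bigr)(y_0)=\mu(a)(x').
\]
For $y\le y'$, \eqref{eq:natural} with $f=\tilde b$ gives
\[
\nu(b)(y)=\mu\bigl(\tilde b(y,z_0)\bigr)(x_0)\le\mu\bigl(\tilde b(y',z_0)\bigr)(x_0)=\nu(b)(y').
\]
So $\mu\colon A\to E^X$ and $\nu\colon B\to E^Y$ are order embeddings.

\emph{The constant maps are in the images.} Let $e\in E$ and choose $a\in A$ with $\pi_{x_0}a=e$. Put $b_e=\bar a[(x_0,z_0)]$. By \eqref{eq:natural} with $f=\bar a$, $\nu(b_e)(y)=\mu(a)(x_0)=e$ for all $y$. Put $a_e=\widetilde{b_e}(y_0,z_0)$. By \eqref{eq:natural} with $f=\widetilde{b_e}$, $\mu(a_e)(x)=\nu(b_e)(y_0)=e$ for all $x$. Since $\mu,\nu$ are order embeddings, $a_e$ and $b_e$ are determined by $e$, and $e\le e'$ implies $a_e\le a_{e'}$ and $b_e\le b_{e'}$.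

\emph{Surjectivity.} To produce an element of $A$ with prescribed dependence on $x$, we prescribe it on the side of $B^D$, where $x$ is a variable of the exponent. Given $\varphi\in E^X$, the map $(x,z)\mapsto b_{\varphi(x)}$ belongs to $B^D$; let $f\in L$ correspond to it and put $a=f(y_0,z_0)$. By \eqref{eq:natural}, $\mu(a)(x)=\nu(b_{\varphi(x)})(y_0)=\varphi(x)$. Given $\psi\in E^Y$, let $g\in A^C$ be the map $(y,z)\mapsto a_{\psi(y)}$ and put $b=g[(x_0,z_0)]$. By \eqref{eq:natural}, $\nu(b)(y)=\mu(a_{\psi(y)})(x_0)=\psi(y)$.
\end{proof}

\section{Scope of the hypothesis}\label{sec:scope}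

We drop the standing notation. Up-regions give a direct description of the decompositions of a power.

\begin{proposition}\label{prop:indec}
Let $A$ be a lattice, $C$ a nonempty connected poset, and $A^C\cong L_1\times L_2$. Then $A\cong A_1\times A_2$ with $A_i^C\cong L_i$. Consequently, for a lattice $A$ with $|A|\ge2$ and a poset $C\ne\emptyset$, the lattice $A^C$ is directly indecomposable if and only if $A$ is directly indecomposable and $C$ is connected.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:split} the kernels of the two projections are $\equiv_u$ and $\equiv_{u^\perp}$ with $u,u^\perp\in R(A^C)$. By Proposition~\ref{prop:power}, for $c\le c'$ we have $u(c)\le u(c')$ and $u(c)^\perp\le u(c')^\perp$, so $u(c)=u(c')$. As $C$ is connected, $u(c)$ has a constant value $w$, and $w,w^\perp\in R(A)$. By Lemma~\ref{lem:split}, $A\cong A_1\times A_2$ with $A_1=A/{\equiv_w}$ and $A_2=A/{\equiv_{w^\perp}}$. The projection of $A^C\cong A_1^C\times A_2^C$ onto $A_1^C$ identifies $f,g$ when $f(c)\equiv_wg(c)$ for all $c$, which by Lemma~\ref{lem:trace} means $f\equiv_ug$. Hence $A_1^C\cong A^C/{\equiv_u}\cong L_1$,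 and with $w^\perp,u^\perp$ in place of $w,u$ we get $A_2^C\cong L_2$.

If $A^C$ is directly indecomposable, then $C$ is connected by Lemma~\ref{lem:first}, and $A$ is directly indecomposable because $(A_1\times A_2)^C\cong A_1^C\times A_2^C$ and $|A_i^C|\ge|A_i|$. Conversely let $A$ be directly indecomposable, $C$ connected and $A^C\cong L_1\times L_2$. In the decomposition above some $A_i$ has one element, and then so does $L_i$.
\end{proof}

Together with Lemma~\ref{lem:first}, this shows that Theorem~\ref{thm:main} applies exactly when $A$ is a directly indecomposable lattice and $C$ is nonempty and connected. For finite products, refinement holds factor by factor.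

\begin{theorem}\label{thm:finite}
Let $A,B$ be lattices, $C,D$ nonempty connected posets, $A^C\cong B^D$, and $A\cong\prod_{i=1}^nA_i$ with each $A_i$ directly indecomposable, $n\ge1$. Then $B\cong\prod_{i=1}^nB_i$, and there are posets $E_i,X_i,Y_i,Z_i$ with $A_i\cong E_i^{X_i}$, $B_i\cong E_i^{Y_i}$, $C\cong Y_i\times Z_i$, $D\cong X_i\times Z_i$ for each $i$. Conversely, such data give $A^C\cong B^D$.
\end{theorem}

\begin{proof}
We have $B^D\cong\prod_iA_i^C$. If $n\ge2$, Proposition~\ref{prop:indec} gives $B\cong B_1\times B'$ with $B_1^D\cong A_1^C$ and $B'^D\cong\prod_{i\ge2}A_i^C$. By induction on $n$, $B\cong\prod_iB_i$ with $B_i^D\cong A_i^C$. Each $A_i^C$ is directly indecomposable by Proposition~\ref{prop:indec}, so Theorem~\ref{thm:main} applies to $A_i^C\cong B_i^D$. Conversely, such data give $A_i^C\cong B_i^D$ by \eqref{eq:exp}, and the product of these isomorphisms is $A^C\cong B^D$.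
\end{proof}

The quadruples for different $i$ need not combine into one. Direct indecomposability cannot be dropped from Theorem~\ref{thm:main}, even for finite lattices $A,B$ and connected $C,D$.

\begin{example}\label{ex:sharp}
Let $A=\mathbf 2\times\mathbf 2$, $B=\mathbf 2\times\mathbf 3$, and let $C=D$ be the poset of finite subsets of $\mathbb N=\{0,1,2,\dots\}$ under inclusion. It is connected, having the least element $\emptyset$. For $c\in C$ let $c^-=\{n:n+1\in c\}$. Recording whether $0\in c$, together with $c^-$, gives an isomorphism $C\cong\mathbf 2\times C$. As $\mathbf 3\cong\mathbf 2^{\mathbf 2}$, we get $\mathbf 3^C\cong\mathbf 2^{\mathbf 2\times C}\cong\mathbf 2^C$, and so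
\[
A^C\cong\mathbf 2^C\times\mathbf 2^C\cong\mathbf 2^C\times\mathbf 3^C\cong B^C .
\]
In accordance with Theorem~\ref{thm:finite}, the two factors are refined separately, by the quadruples $(E,X,Y,Z)=(\mathbf 2,\mathbf 1,\mathbf 1,C)$ and $(\mathbf 2,\mathbf 1,\mathbf 2,C)$.

There is no refinement of $A^C\cong B^C$. Suppose $A\cong E^X$, $B\cong E^Y$ and $C\cong Y\times Z\cong X\times Z$. Then $X,Y,Z$ are nonempty, and they are connected as images of $C$. By Lemma~\ref{lem:first}, $E$ is a lattice, and $|E|\ge2$ since $|E^X|=4$. The lattice $E^X\cong\mathbf 2\times\mathbf 2$ is not directly indecomposable, so by Proposition~\ref{prop:indec} neither is $E$; thus $E$ is a product of two lattices with at least two elements each, and $|E|\ge4$. The constant maps embed $E$ in $E^X$, so $|E|=4$ and $E\cong\mathbf 2\times\mathbf 2$. Then $6=|B|=|E^Y|=|\mathbf 2^Y|^2$ is a perfect square, a contradiction.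
\end{example}

\begin{remark}\label{rem:fail}
One can see where the proof of Theorem~\ref{thm:main} breaks for the isomorphism displayed in Example~\ref{ex:sharp}. The kernels $\alpha_c$ and $\beta_d$ are products of the corresponding kernels of the two factors. The join of two product congruences is the product of the joins, since a chain can be run first in one coordinate and then in the other. So $\alpha_c\vee\beta_d\ne\nabla$ if and only if this holds in one of the factors, and by Lemma~\ref{lem:lines} for the two quadruples, $\Gamma=\{(c,d):d=c\text{ or }d=c^-\}$. The pairs $(\{0\},\emptyset)$, $(\{0\},\{0\})$, $(\{1\},\{0\})$ lie in $\Gamma$ but $(\{1\},\emptyset)$ does not: the rectangle property of Lemma~\ref{lem:rect} fails, although $C$ and $D$ are connected.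
\end{remark}

\begin{thebibliography}{1}

\bibitem{gelfand}
\emph{Was Gelfand Right? The Many Loves of Lattice Theory},
\texttt{https://www.ams.org/journals/notices/202202/rnoti-p190.pdf}

\end{thebibliography}
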